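# Free profinite groups of rank at least two are not locally indicable

## 1. Rank one: subgroups of $\widehat{\mathbb Z}$

A group $G$ is called **locally indicable** if every non-trivial finitely generated subgroup of $G$ maps onto $\mathbb Z$. We apply this to profinite groups, but with the topology forgotten: the subgroups are arbitrary abstract subgroups generated by finitely many elements, closed or not, and the maps onto $\mathbb Z$ are arbitrary surjective homomorphisms, continuous or not. I write "f.g." for "finitely generated as an abstract group".

For a group $X$ put $[x,y]=xyx^{-1}y^{-1}$, $X'=[X,X]$, $X''=[X',X']$ and $X^{ab}=X/X'$. A homomorphism $X\to\mathbb Z$ factors through $X^{ab}$. If $X$ is f.g., then $X^{ab}$ is a f.g. abelian group, so by the structure theorem: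

$$\text{a f.g. group } X \text{ maps onto } \mathbb Z \iff X^{ab}\text{ is infinite.}\tag{1}$$

An abstract free group is locally indicable: its subgroups are free by Nielsen–Schreier, and a non-trivial free group maps onto $\mathbb Z$. A finite group $\neq1$ is not, since it has no non-zero map to $\mathbb Z$ at all.

Let $\widehat F_d$ be the free profinite group of finite rank $d$, that is, the profinite completion of the free group $F_d$. A conjecture in "The Finite and Solvable Genus of Finitely Generated Free and Surface Groups" says that $\widehat F_d$ is locally indicable as an abstract group. We shall decide it. Small rank is easy.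

**Proposition 1.** $\widehat F_0=1$ and $\widehat F_1=\widehat{\mathbb Z}$ are locally indicable.

**Proof.** The trivial group has no non-trivial subgroup. The group $\widehat{\mathbb Z}=\prod_p\mathbb Z_p$ is abelian and torsion-free. A non-trivial f.g. subgroup is therefore a non-trivial f.g. torsion-free abelian group, so it is $\cong\mathbb Z^r$ with $r\ge1$, and it maps onto $\mathbb Z$. $\square$

Topology played no role here, but there is a way to read the proof that may extend. Let $H\ne1$ be a f.g. subgroup of a profinite group and let $Q$ be its closure. Pass to the topological abelianization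
$$B=Q/\overline{[Q,Q]} .$$
If $B$ is torsion-free and $B\ne0$, then the image of $H$ in $B$ is dense, hence non-trivial, and it is a f.g. torsion-free abelian group, so $H$ maps onto $\mathbb Z$. For $\widehat{\mathbb Z}$ we had $B=Q$. What changes for $\widehat F_d$ with $d\ge2$? We need to know two things: is $B$ torsion-free, and is $B$ non-zero?

## 2. Projective prosolvable groups

A profinite group $Q$ is **projective** if for every surjection $\beta:\widetilde A\to A$ of finite groups and every continuous homomorphism $\varphi:Q\to A$ there is a continuous $\psi:Q\to\widetilde A$ with $\beta\psi=\varphi$. For example, $\widehat{\mathbb Z}$ is projective: lift the image of the generator $1$ arbitrarily. In the same way every $\widehat F_d$ is projective, and it is a textbook fact that all free profinite groups are. The cyclic group $C_p$ is not projective: every homomorphism $C_p\to C_{p^2}$ has image in the subgroup of order $p$, which dies in $C_{p^2}\to C_p$, so the identity of $C_p$ does not lift.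

We use one theorem: closed subgroups of projective profinite groups are projective (Ribes–Zalesskii, *Profinite Groups*, Section 7.6; Serre, *Galois Cohomology*, I.5.9).

A profinite group is **prosolvable** if all its finite continuous quotients are solvable. A closed subgroup $Q$ of a prosolvable group $P$ is prosolvable: the groups $Q/(Q\cap W)$, for $W$ open normal in $P$, embed in $P/W$, and every finite continuous quotient of $Q$ is a quotient of one of them.

The first of our two questions has a positive answer.

**Lemma 2.** If $Q$ is a projective profinite group, then $B=Q/\overline{[Q,Q]}$ is torsion-free.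

**Proof.** The plan is to show that the character group of $B$ is divisible. A continuous homomorphism from $Q$ to the discrete group $\mathbb Q/\mathbb Z$ has finite image, so
$$B^\vee=\mathrm{Hom}_{cts}(Q,\mathbb Q/\mathbb Z)=\bigoplus_p \mathrm{Hom}_{cts}(Q,\mathbb Q_p/\mathbb Z_p).$$

Fix $p$ and $\chi:Q\to\mathbb Q_p/\mathbb Z_p$ continuous, with image in the cyclic group $p^{-k}\mathbb Z/\mathbb Z$. Multiplication by $p$ is a surjection $p^{-k-1}\mathbb Z/\mathbb Z\to p^{-k}\mathbb Z/\mathbb Z$ of finite groups. By projectivity $\chi$ lifts through it, which says that $\chi=p\psi$ for some $\psi$ in the same summand. Primes other than $p$ act bijectively on this summand, because it is a $p$-primary torsion group. So each summand, and hence $B^\vee$, is divisible.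

Now let $nb=0$ with $b\in B$, $n\ge1$. Every $\chi\in B^\vee$ is $n\psi$ for some $\psi\in B^\vee$, so $\chi(b)=\psi(nb)=0$. Characters separate the points of the profinite abelian group $B$: a non-zero element survives in some finite quotient, and finite abelian groups have enough characters. Hence $b=0$. $\square$

**Proposition 3.** If $P$ is projective and prosolvable, then $P$ is locally indicable as an abstract group.

**Proof.** Let $H\ne1$ be a f.g. abstract subgroup and $Q$ its closure. Then $Q$ is projective, so $B$ is torsion-free by Lemma 2. Also $Q\ne1$ is prosolvable, so it has a non-trivial finite solvable quotient, hence a non-trivial finite abelian quotient; thus $B\ne0$. The image of $H$ in $B$ is dense, so it is non-trivial (otherwise its closure $B$ would be $0$). It is f.g. and torsion-free abelian, so it is $\cong\mathbb Z^r$ with $r\ge1$, and $H$ maps onto $\mathbb Z$. $\square$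

Projectivity cannot be dropped: finite cyclic groups $\neq1$ are prosolvable and not locally indicable.

## 3. What blocks both directions in rank two

Let $d\ge2$. The closure $Q$ of a f.g. $H\le\widehat F_d$ is projective, so $B$ is torsion-free. The argument stops at exactly one place: nothing forces $B\ne0$ when $Q$ is not prosolvable. So if there is a counterexample $H$, its closure satisfies $Q=\overline{[Q,Q]}$, and we should look for $H$ above a non-solvable finite quotient of $\widehat F_d$, such as $A_5$.

By (1) we want a non-trivial f.g. subgroup $H$ with $H^{ab}$ finite. The cheapest way to make $H^{ab}$ finite is to generate $H$ by finitely many elements of finite order. This is impossible here.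

**Lemma 4.** A projective profinite group is torsion-free.

**Proof.** An element of finite order $\neq1$ has a power of prime order $p$. It generates a finite, hence closed, subgroup $C_p$, which would be projective. But $C_p$ is not. $\square$

So a homomorphism from a group generated by torsion to $\widehat F_d$ is trivial. Any counterexample must have finite abelianization without being generated by torsion. The results are as follows.

**Theorem A.** Let $d\ge2$. Then $\widehat F_d$ has a f.g. abstract subgroup $H$ that maps onto $A_5$ and has $H^{ab}$ finite. Hence $H\ne1$ does not map onto $\mathbb Z$, and $\widehat F_d$ is not locally indicable.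

With Proposition 1: a free profinite group of finite rank $d$ is locally indicable if and only if $d\le1$. The conjecture is false.

**Theorem B.**
1. If a profinite group is locally indicable as an abstract group, then it is prosolvable.
2. A projective profinite group is locally indicable as an abstract group if and only if it is prosolvable. In particular, this holds for every closed subgroup of a free profinite group.

**Theorem C.** For $d\ge2$, $\widehat F_d$ contains a non-trivial f.g. abstract subgroup that is perfect.

Here is how to get past Lemma 4. Torsion may not live in $\widehat F_d$, but it may live in quotients of closed subgroups. We shall find a closed $P_0\le\widehat F_d$ that maps onto $A_5$ with *pronilpotent* kernel $N$. Such a kernel splits as $N=N_2\times N_{2'}$, a pro-$2$ part times a pro-odd part, and $P_0$ is the fibre product over $A_5$ of $P_0/N_2$ and $P_0/N_{2'}$. In $P_0/N_2$ the kernel over $A_5$ is pro-odd, so involutions of $A_5$ lift to involutions. In $P_0/N_{2'}$ the kernel is pro-$2$, so elements of order $3$ lift to elements of order $3$. Each factor thus receives a map from a group generated by torsion, and $P_0$ receives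 a map from the fibre product of these two groups. It remains to see that such a fibre product still has finite abelianization. We begin with this.

## 4. Abelianization of fibre products over a finite group

**Lemma 5.** Let $S$ be finite, let $\alpha_i:\Gamma_i\to S$ ($i=1,2$) be surjective homomorphisms from f.g. groups, and let
$$L=\Gamma_1\times_S\Gamma_2=\{(u,v)\in\Gamma_1\times\Gamma_2:\alpha_1(u)=\alpha_2(v)\}.$$

(a) $L$ is f.g., and the projections $L\to\Gamma_i$ and the map $L\to S$ are surjective.

(b) If $\Gamma_1^{ab}$ and $\Gamma_2^{ab}$ are finite, then $L^{ab}$ is finite.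

Part (b) is not automatic. The subgroup $L$ has finite index in $\Gamma_1\times\Gamma_2$, but finite index subgroups can gain homomorphisms to $\mathbb Z$: the infinite dihedral group $D=\langle a\rangle*\langle b\rangle=C_2*C_2$ has $D^{ab}=C_2^2$ and contains $\langle ab\rangle\cong\mathbb Z$ with index $2$. Let us test (b) on it. Let $\alpha_1=\alpha_2:D\to C_2$ send $a$ and $b$ to the generator. The kernel is $\langle ab\rangle$, and $L$ is generated by $\langle ab\rangle\times\langle ab\rangle\cong\mathbb Z^2$ and the involution $(a,a)$, which inverts $\mathbb Z^2$. So $L=\mathbb Z^2\rtimes C_2$ and $L^{ab}=C_2^3$ is finite. The kernel has maps to $\mathbb Z$, but none is invariant under conjugation. This is what happens in general.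

**Proof of (a).** $L$ is the preimage of the diagonal under the surjection $\Gamma_1\times\Gamma_2\to S\times S$. So it has finite index in a f.g. group, and is f.g. Given $u\in\Gamma_1$, choose $v$ with $\alpha_2(v)=\alpha_1(u)$; then $(u,v)\in L$. So $L\to\Gamma_1$ is onto, likewise $L\to\Gamma_2$, and hence $L\to S$.

**Proof of (b).** *Setup: reduce to the kernels.* Put $K_1=\ker\alpha_1\times1$ and $K_2=1\times\ker\alpha_2$. Both are normal in $L$, and $K_1K_2$ is the kernel of $L\to S$, so $L/K_1K_2\cong S$. Let $\varphi:L\to\mathbb Z$ be a homomorphism. If $\varphi$ vanishes on $K_1$ and $K_2$, it factors through the finite group $S$, so $\varphi=0$.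

*The restriction to $K_1$ is invariant.* Let $a:\ker\alpha_1\to\mathbb Z$ be given by $a(k)=\varphi(k,1)$. For $u\in\Gamma_1$ choose $v$ with $(u,v)\in L$. Conjugating $(k,1)$ by $(u,v)$ gives $(uku^{-1},1)$ and does not change $\varphi$. So $a(uku^{-1})=a(k)$ for all $u\in\Gamma_1$.

*The transfer extends a multiple of $a$ to $\Gamma_1$.* Let $m=|S|$ and let $t_1,\dots,t_m$ represent the cosets $t\ker\alpha_1$ in $\Gamma_1$. For $g\in\Gamma_1$ write
$$gt_i=t_{g(i)}k_i(g),\qquad k_i(g)\in\ker\alpha_1,$$
where $i\mapsto g(i)$ is a permutation, and put $V(g)=\sum_i a(k_i(g))$. From
$$ght_i=g\,t_{h(i)}k_i(h)=t_{gh(i)}\,k_{h(i)}(g)\,k_i(h)$$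
we get $V(gh)=\sum_i a(k_{h(i)}(g))+\sum_i a(k_i(h))=V(g)+V(h)$. So $V:\Gamma_1\to\mathbb Z$ is a homomorphism, and $V=0$ because $\Gamma_1^{ab}$ is finite.

*Conclusion.* For $k\in\ker\alpha_1$ we have $kt_i=t_i(t_i^{-1}kt_i)$, hence
$$0=V(k)=\sum_i a(t_i^{-1}kt_i)=m\,a(k)$$
by invariance. So $a=0$. By symmetry $\varphi|_{K_2}=0$, and $\varphi=0$. Thus $L^{ab}$ is f.g. with no non-zero map to $\mathbb Z$, that is, finite. $\square$

## 5. Minimal closed subgroups over a finite group

A profinite group is **pronilpotent** if it is an inverse limit of finite nilpotent groups. The next lemma replaces $\ker\pi$, over which we have no control, by a pronilpotent group, at the cost of shrinking $P$.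

**Lemma 6.** Let $\pi:P\to G$ be a continuous homomorphism from a profinite group to a finite group, and let $S\le\pi(P)$. There is a closed subgroup $P_0\le P$ with $\pi(P_0)=S$ such that $N=P_0\cap\ker\pi$ is pronilpotent.

Example: for $\widehat{\mathbb Z}\to C_6$ and $S=C_6$ one can take $P_0=\mathbb Z_2\times\mathbb Z_3$, and then $N=2\mathbb Z_2\times3\mathbb Z_3$.

**Proof.** *A minimal $P_0$ exists.* Consider the closed subgroups $Q\le P$ with $\pi(Q)=S$; one of them is $\pi^{-1}(S)$. Let $(Q_i)$ be a chain of such subgroups and $s\in S$. The sets $Q_i\cap\pi^{-1}(s)$ are non-empty, compact and nested, so their intersection is non-empty. Hence $\bigcap Q_i$ again maps onto $S$. By Zorn's lemma there is a minimal such subgroup $P_0$.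

*$N$ lies in every maximal open subgroup of $P_0$.* Let $M$ be a maximal open subgroup of $P_0$ with $N\not\le M$. Since $N$ is normal in $P_0$, $MN$ is a subgroup properly containing $M$, so $MN=P_0$. Then $\pi(M)=\pi(MN)=S$, and $M$ is closed and smaller than $P_0$, contradicting minimality.

*$N$ is pronilpotent.* Let $W$ be an open normal subgroup of $P_0$. The maximal subgroups of $P_0/W$ come from maximal open subgroups of $P_0$, so they all contain $NW/W$. Hence $NW/W\cong N/(N\cap W)$ lies in the Frattini subgroup of the finite group $P_0/W$, which is nilpotent. So all the $N/(N\cap W)$ are nilpotent, and $N$ is their inverse limit. $\square$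

## 6. Separating the primes and lifting torsion

Let $\tau$ be a set of primes and $\tau'$ its complement. A finite $\tau$-group is one whose order is divisible only by primes in $\tau$, and a pro-$\tau$ group is an inverse limit of these. A pronilpotent group is the direct product of its Sylow subgroups. So in the situation of Lemma 6
$$N=N_\tau\times N_{\tau'},$$
with $N_\tau$ pro-$\tau$ and $N_{\tau'}$ pro-$\tau'$, both characteristic in $N$ and therefore normal in $P_0$. Put
$$E_\tau=P_0/N_{\tau'},\qquad E_{\tau'}=P_0/N_\tau .$$
These map onto $S=P_0/N$ with kernels isomorphic to $N_\tau$ and $N_{\tau'}$ respectively.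

**Lemma 7.** The natural map $P_0\to E_\tau\times_SE_{\tau'}$ is an isomorphism.

**Proof.** The kernel is $N_\tau\cap N_{\tau'}=1$. For surjectivity take $(aN_{\tau'},bN_\tau)$ with $aN=bN$. Write $a^{-1}b=xy$ with $x\in N_{\tau'}$, $y\in N_\tau$. Then $ax=by^{-1}$, and this element maps to $(aN_{\tau'},bN_\tau)$. $\square$

In the example $P_0=\mathbb Z_2\times\mathbb Z_3$ over $C_6$ with $\tau=\{2\}$ we get $E_\tau=\mathbb Z_2\times C_3$ and $E_{\tau'}=C_2\times\mathbb Z_3$. The torsion-free group $P_0$ is a fibre product of two groups with torsion. In $E_\tau$, with pro-$2$ kernel, the elements of order $3$ have been lifted.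

Lifting is possible in general when the orders are coprime to the kernel. The tool is a textbook theorem.

**Schur–Zassenhaus** (Ribes–Zalesskii, *Profinite Groups*, Section 2.3). Let $M$ be a closed normal pro-$\tau$ subgroup, here pronilpotent, of a profinite group $E$, with $E/M$ finite of order divisible by no prime in $\tau$. Then $M$ has a complement in $E$, and any two complements are conjugate by an element of $M$.

**Lemma 8 (lifting).** Let $\varepsilon:E\to S$ be a continuous surjection of a profinite group onto a finite group with pronilpotent pro-$\tau$ kernel $M$. Let $\Gamma$ be a free product of groups, each of which is either a finite $\tau'$-group or an amalgam $A*_CB$ of finite $\tau'$-groups. Then every homomorphism $\alpha:\Gamma\to S$ lifts to an abstract homomorphism $\tilde\alpha:\Gamma\to E$ with $\varepsilon\tilde\alpha=\alpha$.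

**Proof.** By the universal property of free products it suffices to treat one free factor.

**Step 1: cyclic groups of prime power order, by hand.** Theorems A and B need only this case. Let $A$ be cyclic of order a power of $\ell\in\tau'$. Then $\alpha(A)=\langle s\rangle$ has $\ell$-power order, and it suffices to lift $\langle s\rangle\hookrightarrow S$ and compose with $A\to\langle s\rangle$. Choose $e\in E$ with $\varepsilon(e)=s$ and let $C$ be the closure of $\langle e\rangle$. It is abelian, so $C=C_\ell\times C_{\ell'}$, and $\varepsilon(C)=\langle s\rangle$. The image of $C_{\ell'}$ in the $\ell$-group $\langle s\rangle$ is trivial, so $C_\ell$ maps onto $\langle s\rangle$. The kernel $C_\ell\cap M$ is both pro-$\ell$ and pro-$\tau$ with $\ell\notin\tau$, so it is trivial. Hence $\varepsilon:C_\ell\to\langle s\rangle$ is an isomorphism, and its inverse is the lift.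

**Step 2: any finite $\tau'$-group $A$.** Put $E_A=\{(e,a)\in E\times A:\varepsilon(e)=\alpha(a)\}$. It is profinite, it maps onto $A$ since $\varepsilon$ is onto, and the kernel is $M\times1$. By Schur–Zassenhaus $M\times1$ has a complement in $E_A$. It maps isomorphically to $A$, so it is the graph of a homomorphism $f:A\to E$. Since the graph lies in $E_A$, $\varepsilon f=\alpha$.

**Step 3: an amalgam $A*_CB$.** The point is to make lifts on $A$ and $B$ agree on $C$. By Step 2 take lifts $f$ of $\alpha|_A$ and $g$ of $\alpha|_B$. The graphs of $f|_C$ and $g|_C$ are two complements to $M\times1$ in $E_C$ (defined as in Step 2 from $\alpha|_C$). So there is $n\in M$ such that $(n,1)$ conjugates the second to the first. As $(n,1)(g(c),c)(n,1)^{-1}=(ng(c)n^{-1},c)$, this says $ng(c)n^{-1}=f(c)$ for all $c\in C$. Replace $g$ by $ngn^{-1}$; this is still a lift of $\alpha|_B$ because $\varepsilon(n)=1$. Now $f$ and $g$ agree on $C$ and together define the lift on $A*_CB$. $\square$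

**Proposition 9.** Let $P_0,S,N$ be as in Lemma 6. Let $\Gamma_1,\Gamma_2$ be f.g. free products as in Lemma 8, built from finite $\tau'$-groups for $\Gamma_1$ and from finite $\tau$-groups for $\Gamma_2$. Let $\alpha_i:\Gamma_i\to S$ be surjective, and let $L=\Gamma_1\times_S\Gamma_2$. Then there is an abstract homomorphism $\lambda:L\to P_0$ such that $\pi\lambda$ is the natural surjection $L\to S$.

**Proof.** The kernel of $E_\tau\to S$ is pro-$\tau$ and pronilpotent, so Lemma 8 lifts $\alpha_1$ to $\tilde\alpha_1:\Gamma_1\to E_\tau$. With the roles of $\tau$ and $\tau'$ exchanged, it lifts $\alpha_2$ to $\tilde\alpha_2:\Gamma_2\to E_{\tau'}$. For $(u,v)\in L$ the elements $\tilde\alpha_1(u)$ and $\tilde\alpha_2(v)$ have the same image $\alpha_1(u)=\alpha_2(v)$ in $S$. So $(u,v)\mapsto(\tilde\alpha_1(u),\tilde\alpha_2(v))$ maps $L$ to $E_\tau\times_SE_{\tau'}$, which is $P_0$ by Lemma 7. The image in $S$ is $\alpha_1(u)$. $\square$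

To use this, $S$ must be generated by $\tau'$-elements and also by $\tau$-elements. If $S\neq1$ is solvable, this never happens: $S$ has a quotient of some prime order $\ell$, and all elements of order prime to $\ell$ die there, so $\ell$ would have to lie in both $\tau'$ and $\tau$. This agrees with Proposition 3. The group $A_5$ does have this property.

## 7. A subgroup over $A_5$ with finite abelianization

**Lemma 10.** For odd $n\ge3$, the group $A_n$ is generated by $(1\,2\,3)$ and $(1\,2\cdots n)$.

**Proof.** As $n$ is odd, both elements are even. Conjugating $(1\,2\,3)$ by powers of the $n$-cycle gives all $(i,\,i{+}1,\,i{+}2)$ with $1\le i\le n-2$. We show by induction on $n\ge3$, for all $n$, that these $3$-cycles generate $A_n$. For $n=3$ this is clear. For $n>3$, those with $i\le n-3$ generate $A_{n-1}$ on $\{1,\dots,n-1\}$. Adding $(n{-}2,\,n{-}1,\,n)$ makes the group transitive on $n$ points, with the stabilizer of $n$ containing $A_{n-1}$. So its order is at least $n|A_{n-1}|=|A_n|$. $\square$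

**Proof of Theorem A.** Let $d\ge2$.

**Step 1: a closed subgroup over $A_5$.** By Lemma 10 there is a continuous surjection $\pi:\widehat F_d\to A_5$: send two of the free generators to generators of $A_5$ and the others to $1$. Take $P_0\le\widehat F_d$ from Lemma 6 with $S=A_5$.

**Step 2: two groups generated by torsion over $A_5$.** The elements of order $3$ of $A_5$ generate a non-trivial normal subgroup, hence all of $A_5$ by simplicity. The same holds for the involutions. (By hand: $(a\,b)(d\,e)\cdot(b\,c)(d\,e)=(a\,b)(b\,c)$ is a $3$-cycle, and every $3$-cycle arises in this way.) Let $\Gamma_1$ be the free product of the $15$ subgroups of order $2$ of $A_5$, and $\Gamma_2$ the free product of the $10$ subgroups of order $3$. The inclusions define surjections $\alpha_i:\Gamma_i\to A_5$. Both groups are f.g., and $\Gamma_1^{ab}=C_2^{15}$, $\Gamma_2^{ab}=C_3^{10}$ are finite.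

**Step 3: map the fibre product into $\widehat F_d$.** Apply Proposition 9 with $\tau'=\{2\}$ and $\tau$ the set of odd primes. We get
$$\lambda:L=\Gamma_1\times_{A_5}\Gamma_2\to P_0\le\widehat F_d$$
with $\pi\lambda$ onto $A_5$. By Lemma 5, $L$ is f.g. and $L^{ab}$ is finite. Put $H=\lambda(L)$. It is f.g., it maps onto $A_5$ by $\pi$, and $H^{ab}$ is finite, being a quotient of $L^{ab}$. So $H\ne1$, and by (1) $H$ does not map onto $\mathbb Z$. $\blacksquare$

Two checks against Section 3. First, Lemma 4 is not violated: $L$ is itself torsion-free. Let $(u,v)\in L$ have finite order. A torsion element of a free product is conjugate into a factor, so $u^2=1$ and $v^3=1$. Then $\alpha_1(u)=\alpha_2(v)$ has order dividing both $2$ and $3$, so it is $1$. Since $\alpha_1$ and $\alpha_2$ are injective on the factors, $u=1$ and $v=1$. Second, let $Q$ be the closure of $H$. The group $B=Q/\overline{[Q,Q]}$ is torsion-free by Lemma 2, and the image of $H$ in it is finite, so trivial; it is also dense, so $B=0$. The proof of Proposition 3 breaks exactly at $B\ne0$.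

## 8. Locally indicable profinite groups are prosolvable

**Proof of Theorem B(1).** Let $P$ be profinite and not prosolvable. We show that it is not locally indicable. It has a non-solvable finite continuous quotient $\pi:P\to G$.

**Step 1: a substitute for $A_5$.** We want a subgroup $S\ne1$ of $G$ and two primes $p\ne q$ such that $S$ is generated by its elements of $p$-power order, and also by those of $q$-power order. Let $S\le G$ be minimal among the non-solvable subgroups. Then $[S,S]$ is non-solvable, so $[S,S]=S$ by minimality. Let $R$ be a maximal proper normal subgroup of $S$. Then $T=S/R$ is simple, and it is non-abelian since $S$ is perfect. Groups of prime power order are solvable, so there are primes $p\ne q$ dividing $|T|$.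

For $\ell\in\{p,q\}$ let $X_\ell$ be the subgroup of $S$ generated by all elements of $\ell$-power order. It is normal in $S$. It contains a Sylow $\ell$-subgroup of $S$, whose image in $T$ is a Sylow $\ell$-subgroup of $T$ and so is non-trivial. Hence the image of $X_\ell$ in $T$ is a non-trivial normal subgroup, that is, $T$. So $X_\ell$ has the non-solvable quotient $T$, it is non-solvable, and $X_\ell=S$ by minimality.

**Step 2: repeat the argument for Theorem A.** Let $\Gamma_1$ and $\Gamma_2$ be the free products of the cyclic subgroups of $S$ of $p$-power order and of $q$-power order, respectively. They are f.g., have finite abelianization, and map onto $S$. Take $P_0$ from Lemma 6, and apply Proposition 9 with $\tau'=\{p\}$ and $\tau$ all other primes; note $q\in\tau$. With Lemma 5, $H=\lambda(L)\le P_0\le P$ is a f.g. subgroup that maps onto $S\ne1$ and has finite abelianization. By (1), $P$ is not locally indicable. $\blacksquare$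

This part used no projectivity.

**Proof of Theorem B(2).** One direction is part (1), the other is Proposition 3. Free profinite groups are projective, hence so are their closed subgroups, so the equivalence applies to them. $\blacksquare$

## 9. Finitely generated perfect subgroups

In Theorem A the group $H^{ab}$ is finite. To make it trivial, we want perfect groups $\Gamma_1,\Gamma_2$ in place of free products of cyclic groups. Two things are needed: a version of Lemma 5 for perfect groups, and f.g. perfect groups built from finite $\tau'$-groups as Lemma 8 allows. A free product of finite groups is perfect only if all factors are, and here amalgams help.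

**Perfect fibre products.** A fibre product of perfect groups need not be perfect. Let $\Gamma_1=\Gamma_2=\mathrm{SL}_2(5)$, a perfect group, and $S=\mathrm{PSL}_2(5)$. Then $L=\{(u,\pm u)\}\cong\mathrm{SL}_2(5)\times C_2$, so $L^{ab}=C_2$. But $L'\cong\mathrm{SL}_2(5)$ is perfect. This is the general pattern.

**Lemma 11.** In Lemma 5, suppose that $\Gamma_1$ and $\Gamma_2$ are perfect. Then $L'$ is f.g. and perfect and maps onto $S$.

**Proof.** Recall the three subgroups lemma: for normal subgroups $X,Y,Z$ of a group, $[[X,Y],Z]\le[[Y,Z],X]\,[[Z,X],Y]$. Keep $K_1,K_2$ from the proof of Lemma 5, and put $D=L'$.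

*Step 1: $[K_1,L]\le L''$.* Since $L\to\Gamma_1$ is onto, the image of $D$ in $\Gamma_1$ is $\Gamma_1'=\Gamma_1$, and the image of $D'$ is again $\Gamma_1'=\Gamma_1$. For $(k,1)\in K_1$ and $(u,v)\in L$ we have $[(k,1),(u,v)]=([k,u],1)$, which depends only on $k$ and $u$. As $L$, $D$ and $D'$ all map onto $\Gamma_1$,
$$[K_1,L]=[K_1,D]=[K_1,D'].$$
All these subgroups are normal in $L$. The three subgroups lemma with $X=Y=D$, $Z=K_1$ gives
$$[K_1,L]=[[D,D],K_1]\le[[D,K_1],D]\le[D,D]=L'',$$
where the last inclusion holds because $[D,K_1]\le L'=D$. By symmetry $[K_2,L]\le L''$.

*Step 2: $L'=L''$.* Let $E=L/L''$ and let $Z$ be the image of $K_1K_2$ in $E$. By Step 1, $Z$ is central. The group $E/Z$ is a quotient of $L/K_1K_2\cong S$, and $S$ is perfect as a quotient of $\Gamma_1$. So $E/Z$ is perfect, which means $E=E'Z$. As $Z$ is central, $E'=[E'Z,E'Z]=[E',E']=E''$, and $E''$ is the image of $L''$, so $E''=1$. Hence $E'=1$, that is, $L'=L''$.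

*Step 3: the other claims.* By Lemma 5(b), $L'$ has finite index in the f.g. group $L$, so it is f.g. Its image in $S$ is $S'=S$. $\square$

**Perfect amalgams.** We glue two finite groups so that each kills the abelianization of the other.

**Lemma 12.** Let $q\ne r$ be primes. There is an amalgam $\Gamma_{q,r}=A_{q,r}*_{C_q\times C_r}A_{r,q}$ of finite $\{q,r\}$-groups, containing $C_q\times C_r$, that is perfect.

**Proof.** *Step 1: a module without invariants and coinvariants.* Let $V$ be the augmentation ideal of $\mathbb F_q[C_r]$, of dimension $r-1\ge1$. The fixed vectors of $\mathbb F_q[C_r]$ are the multiples of the norm element $\sum_g g$, whose augmentation is $r\ne0$ in $\mathbb F_q$. So $V$ has no non-zero fixed vector. For $v\in V$ the vector $\sum_g gv$ is fixed, so it is $0$, and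
$$v=\frac1r\sum_{g\in C_r}(v-gv).$$
Thus $V$ is spanned by the elements $gv-v$, that is, $V$ has zero coinvariants. A fixed $f\in V^*$ kills all $gv-v$, so $f=0$. Thus $V^*$ has no non-zero fixed vector, and the same averaging shows that $V^*$ is spanned by the elements $gf-f$.

*Step 2: a Heisenberg group.* Let $M=V\times V^*\times\mathbb F_q$ with
$$(v,f,z)(v',f',z')=(v+v',\,f+f',\,z+z'+f(v')).$$
This is associative because $f(v')$ is bilinear; the identity is $(0,0,0)$ and the inverse of $(v,f,z)$ is $(-v,-f,-z+f(v))$. Comparing products in the two orders gives
$$[(v,f,z),(v',f',z')]=(0,0,f(v')-f'(v)).$$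
So $M$ is a finite $q$-group, $Z_0=\{(0,0,z)\}\cong C_q$ is central, and $M'=Z_0$ since $V\ne0$. The group $C_r$ acts on $M$ by $g(v,f,z)=(gv,gf,z)$, where $(gf)(v)=f(g^{-1}v)$; these are automorphisms since $(gf)(gv')=f(v')$. The action centralizes $Z_0$.

*Step 3: the group $A_{q,r}=M\rtimes C_r$.* We have $Z_0=M'\le A_{q,r}'$. Modulo $Z_0$, the commutators $[g,m]$ with $g\in C_r$, $m\in M$ are the elements $gw-w$ of $V\oplus V^*$, and these span it by Step 1. So $M\le A_{q,r}'$. Since $A_{q,r}/M\cong C_r$ is abelian, $A_{q,r}'=M$, and the complement $C_r$ maps isomorphically onto $A_{q,r}^{ab}$. Moreover $A_{q,r}$ contains $Z_0\times C_r\cong C_q\times C_r$, with $C_q=Z_0$ in the derived subgroup.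

*Step 4: gluing.* Symmetrically, $A_{r,q}$ contains $C_q\times C_r$, where now $C_r$ lies in the derived subgroup and $C_q$ maps isomorphically onto the abelianization. Amalgamate along these copies of $C_q\times C_r$. In $\Gamma_{q,r}^{ab}$ the image of $C_q$ is trivial, as $C_q\le A_{q,r}'$, and the image of $C_r$ is trivial, as $C_r\le A_{r,q}'$. But $C_r$ generates $A_{q,r}$ modulo its derived subgroup, and $C_q$ generates $A_{r,q}$ modulo its derived subgroup. So $\Gamma_{q,r}^{ab}=1$. $\square$

For $q=3$, $r=2$: $V=\mathbb F_3$ with $C_2$ acting by $-1$, $M$ is the Heisenberg group of order $27$, and $|A_{3,2}|=54$. For $q=2$, $r=3$: $\dim V=2$, $|M|=2^5$, and $|A_{2,3}|=96$.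

**A finite quotient.** To map $\Gamma_{q,r}$ to a finite $S$ we need a non-trivial finite quotient.

**Lemma 13.** Let $A,B$ be finite groups with a common subgroup $C$. Then $A*_CB$ acts on some finite set so that $A$ and $B$ act faithfully. In particular, $\Gamma_{q,r}$ has a non-trivial homomorphism to some finite alternating group.

**Proof.** Let $X_A$ be the disjoint union of $|B|/|C|$ regular $A$-sets, and $X_B$ the disjoint union of $|A|/|C|$ regular $B$-sets. Restricted to $C$, both are free $C$-sets with $|A||B|/|C|$ points, hence isomorphic as $C$-sets. Identify them by such an isomorphism to a set $X$. The actions of $A$ and $B$ on $X$ agree on $C$, so they give an action of $A*_CB$, faithful on $A$ and on $B$. For $\Gamma_{q,r}$ this is a non-trivial homomorphism to $\mathrm{Sym}(X)$. Its image is perfect and $\mathrm{Sym}(X)/\mathrm{Alt}(X)$ is abelian, so the image lies in $\mathrm{Alt}(X)$. $\square$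

For $\Gamma_{2,3}$ the set $X$ has $96\cdot54/6=864$ points.

**Proof of Theorem C.** Let $d\ge2$.

**Step 1: choose the finite group.** Since $A_m\le A_n$ for $m\le n$, Lemma 13 lets us choose an odd $n\ge5$ with non-trivial homomorphisms $\beta_1:\Gamma_{2,3}\to A_n$ and $\beta_2:\Gamma_{5,7}\to A_n$.

**Step 2: perfect groups that map onto $A_n$.** Let $\Gamma_1$ be the free product of $|A_n|$ copies of $\Gamma_{2,3}$, indexed by $g\in A_n$, and let $\alpha_1:\Gamma_1\to A_n$ be $g\beta_1g^{-1}$ on the $g$-th copy. The image of $\alpha_1$ is the normal closure of $\beta_1(\Gamma_{2,3})\ne1$, which is $A_n$ by simplicity. Define $\Gamma_2$ and $\alpha_2$ in the same way from $\Gamma_{5,7}$ and $\beta_2$. Both $\Gamma_i$ are finite free products of f.g. perfect groups, so they are f.g. and perfect.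

**Step 3: map into $\widehat F_d$.** By Lemma 10 there is a continuous surjection $\pi:\widehat F_d\to A_n$. Take $P_0$ from Lemma 6 with $S=A_n$. Apply Proposition 9 with $\tau'=\{2,3\}$ and $\tau$ all other primes: $\Gamma_1$ is built from amalgams of finite $\{2,3\}$-groups, and $\Gamma_2$ from amalgams of finite $\{5,7\}$-groups, which are $\tau$-groups. This gives $\lambda:L=\Gamma_1\times_{A_n}\Gamma_2\to P_0$ with $\pi\lambda$ the natural map $L\to A_n$. By Lemma 11, $L'$ is f.g. and perfect and maps onto $A_n$. Hence $\lambda(L')\le\widehat F_d$ is f.g. and perfect, and $\pi$ maps it onto $A_n$, so it is non-trivial. $\blacksquare$
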